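\title{Characteristic formulas of finite frames do not axiomatize almost sure frame validity}

\begin{abstract}
A modal formula is almost surely valid if the probability that it is valid in a uniformly random Kripke frame on $n$ points tends to $1$. The logic $\mathbf{ML}^{\mathrm{as}}$ of these formulas properly contains the logic $\mathbf{ML}^r$ of the countable random frame, and it has been conjectured that $\mathbf{ML}^{\mathrm{as}}$ equals the logic $\Lambda$ obtained from $\mathbf{ML}^r$ by adding the almost surely valid characteristic formulas of finite frames with a central point. We disprove this by an explicit almost surely valid formula $\varphi$ in three variables and a countable frame that validates $\Lambda$ and refutes $\varphi$. Moreover, there are $2^{\aleph_0}$ normal logics between $\Lambda$ and $\Lambda+\varphi$, and no normal logic $L$ with $\Lambda\subseteq L\subsetneq\mathbf{ML}^{\mathrm{as}}$ has the finite model property. The conjecture becomes true if finite frames are replaced by finite nondeterministic frames, in which a label may see any one of several prescribed sets of labels.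
\end{abstract}

\section{The problem}\label{sec:problem}

\subsection*{Frames, validity and normal logics}

Modal formulas are built from countably many propositional variables by the Boolean connectives and $\Box$; we write $\Diamond$ for $\neg\Box\neg$. A \emph{frame} is a pair $H=(W,R)$ of a nonempty set $W$ of points and a binary relation $R$ on $W$; loops are allowed, and we use the letter $R$ for the relation of every frame. We say that $x$ \emph{sees} $y$ if $xRy$, that $x$ sees a set $S$ if it sees some element of $S$, and we put $R(x)=\{y: xRy\}$. A valuation assigns a set of points to each variable, and a frame with a valuation is a \emph{model}. The formula $\Box\psi$ is true at $x$ if $\psi$ is true at every point of $R(x)$; so $\Diamond\psi$ is true at $x$ if $x$ sees a point at which $\psi$ is true. A formula $\psi$ is \emph{valid} in $H$, written $H\models\psi$, if it is true at every point under every valuation; otherwise $H$ \emph{refutes} $\psi$. For a set $\Gamma$ of formulas, $H\models\Gamma$ means that $H\models\psi$ for all $\psi\in\Gamma$.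

A map $f\colon H\to F$ between frames is a \emph{bounded morphism} if
\[
R(f(x))=f[R(x)]\qquad\text{for every point } x \text{ of } H .
\]
The inclusion $\supseteq$ says that $f$ is a homomorphism ($xRy$ implies $f(x)Rf(y)$); the inclusion $\subseteq$ is the \emph{back condition}. We write $H\twoheadrightarrow F$ if there is a surjective bounded morphism from $H$ onto $F$. In that case every formula valid in $H$ is valid in $F$.

A \emph{normal logic} is a set of formulas that contains all propositional tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, necessitation (from $\psi$ infer $\Box\psi$) and uniform substitution. The least normal logic $\mathbf K$ consists exactly of the formulas valid in all frames. The formulas valid in a given frame form a normal logic. We write $L+\Gamma$ for the least normal logic containing $L\cup\Gamma$. A normal logic $L$ is \emph{complete for its finite frames} if it contains every formula that is valid in all finite frames $H$ with $H\models L$; for normal logics this is equivalent to the finite model property.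

\subsection*{Two logics of random frames}

Put the uniform distribution on the frames with domain $\{1,\dots,n\}$; equivalently, decide the $n^2$ statements $xRy$ by independent fair bits. A property of frames holds \emph{almost surely} if its probability tends to $1$ as $n\to\infty$. Let $\mathbf{ML}^{\mathrm{as}}$ be the set of formulas that are almost surely valid. It is a normal logic: validity in a frame is preserved by the three rules, and the intersection of two events of probability tending to $1$ has probability tending to $1$. For example, $\Diamond\top\in\mathbf{ML}^{\mathrm{as}}$, because the probability that some point sees nothing is at most $n2^{-n}$; so a random frame is almost surely \emph{serial}, that is, $R(x)\ne\emptyset$ for all $x$.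

The definition of $\mathbf{ML}^{\mathrm{as}}$ refers to a limit, and one would like to replace the limit by a single frame. The candidate is the \emph{countable random frame} $F^r$, the unique countable frame, up to isomorphism, with the following \emph{extension property}: for every finite set $U$ of points, all $A,B\subseteq U$ and each choice of whether a loop is present, there is a point $z\notin U$ such that for $u\in U$ we have $zRu$ iff $u\in A$ and $uRz$ iff $u\in B$, and $zRz$ holds or fails as chosen. For sets $U$ of a fixed size $k$ this property holds almost surely in finite frames, since there are at most $n^k2^{2k+1}$ requirements and each fails with probability $(1-2^{-2k-1})^{n-k}$. Let $\mathbf{ML}^r$ be the set of formulas valid in $F^r$. The first guess is that $\mathbf{ML}^{\mathrm{as}}=\mathbf{ML}^r$. It is wrong (see (K1) below): validity quantifies over all sets of points, while the extension property speaks of boundedly many points at a time.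

A frame has \emph{diameter at most two} if every point reaches every point in at most two $R$-steps, zero steps being allowed. Random frames have this property almost surely, since two given points $x\neq y$ lack a point $z$ with $xRzRy$ with probability at most $(3/4)^{n-2}$ and there are fewer than $n^2$ pairs. The frame $F^r$ has it too: apply the extension property with $U=\{x,y\}$, $A=\{y\}$, $B=\{x\}$. Put
\[
[*]\psi:=\psi\wedge\Box\psi\wedge\Box\Box\psi,\qquad \langle *\rangle\psi:=\neg[*]\neg\psi .
\]
In a frame of diameter at most two these are the universal modalities: $[*]\psi$ is true at a point iff $\psi$ is true at all points, and $\langle *\rangle\psi$ is true at a point iff $\psi$ is true at some point.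

\subsection*{Characteristic formulas and the conjecture}

With the universal modalities one can write a formula that forbids a given finite frame as an image. Let $F=(\{0,\dots,k-1\},R)$ and take distinct variables $p_0,\dots,p_{k-1}$. Let $\alpha_F$ be the conjunction of $p_0\vee\dots\vee p_{k-1}$, of $\neg(p_i\wedge p_j)$ for $i\ne j$, of $p_i\to\Diamond p_j$ whenever $iRj$, and of $p_i\to\neg\Diamond p_j$ whenever not $iRj$. The \emph{characteristic formula} of $F$ is
\[
\chi_F:=\neg\Big([*]\alpha_F\wedge\bigwedge_{i<k}\langle *\rangle p_i\Big).
\]
For every frame $H$ of diameter at most two,
\begin{equation}\label{eq:chi}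
H\not\models\chi_F\quad\text{iff}\quad H\twoheadrightarrow F;
\end{equation}
this is a special case of Lemma~\ref{lem:labeling} below. Thus $\chi_F\in\mathbf{ML}^{\mathrm{as}}$ means that a random frame almost surely does not map onto $F$.

\begin{example}\label{ex:point}
A frame maps onto the irreflexive one-point frame iff its relation is empty, so the characteristic formula of the irreflexive point lies in $\mathbf{ML}^{\mathrm{as}}$. A frame maps onto the reflexive one-point frame iff it is serial, so the characteristic formula of the reflexive point is almost surely refuted and does not lie in $\mathbf{ML}^{\mathrm{as}}$.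
\end{example}

A \emph{central point} of a frame is a point $c$ with $cRx$ and $xRc$ for every point $x$, including $x=c$. A frame with a central point has diameter at most two, since $xRcRy$. Let $\mathcal C$ be the class of finite frames with a central point, and put
\[
\Xi^{\mathrm{as}}:=\{\chi_F : F\in\mathcal C \text{ and } \chi_F\in\mathbf{ML}^{\mathrm{as}}\},\qquad
\Lambda:=\mathbf{ML}^r+\Xi^{\mathrm{as}} .
\]
Replacing $\mathbf{ML}^r$ here by any set of axioms that generates it gives the same logic $\Lambda$.

A modal formula is \emph{first-order definable} if the frames in which it is valid are those that satisfy some first-order sentence in $R$ and $=$. It \emph{defines a purely universal} ($\Pi^1_1$) \emph{frame condition} if these frames are those that satisfy some second-order sentence $\forall P_1\dots\forall P_k\,\forall x_1\dots\forall x_m\,\theta$ with unary predicate variables $P_1,\dots,P_k$ and $\theta$ quantifier-free in $R$, $=$ and the $P_i$. The following results are due to Goranko and Kapron.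
\begin{itemize}
\item[(K1)] $\mathbf{ML}^r\subsetneq\mathbf{ML}^{\mathrm{as}}$.
\item[(K2)] If a finite frame $F$ has no central point, then $\chi_F\in\mathbf{ML}^r$.
\item[(K3)] For a finite frame $F$ of diameter at most two, $F\models\mathbf{ML}^{\mathrm{as}}$ iff $\chi_F\notin\mathbf{ML}^{\mathrm{as}}$.
\item[(K4)] Every first-order definable formula in $\mathbf{ML}^{\mathrm{as}}$ is in $\mathbf{ML}^r$.
\item[(K5)] Every formula in $\mathbf{ML}^{\mathrm{as}}$ that defines a purely universal frame condition is valid in all frames.
\item[(K6)] Every formula in $\mathbf{ML}^{\mathrm{as}}$ is valid in every finite frame that validates $\mathbf{ML}^r\cup\Xi^{\mathrm{as}}$.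
\end{itemize}
By (K1) and the normality of $\mathbf{ML}^{\mathrm{as}}$ we have $\Lambda\subseteq\mathbf{ML}^{\mathrm{as}}$. The following conjecture is posed in~\cite{slides}.

\begin{quote}
\textbf{Conjecture.} $\Lambda=\mathbf{ML}^{\mathrm{as}}$.
\end{quote}

The conjecture is a natural answer to the question of what is missing from $\mathbf{ML}^r$. By (K3), the characteristic formulas in $\mathbf{ML}^{\mathrm{as}}$ decide which finite frames of diameter at most two validate $\mathbf{ML}^{\mathrm{as}}$. By (K2), those of frames without a central point are already in $\mathbf{ML}^r$, while those of frames in $\mathcal C$ are not, because $F^r$ maps onto every frame in $\mathcal C$ (Lemma~\ref{lem:central}). So $\Xi^{\mathrm{as}}$ consists exactly of the characteristic formulas in $\mathbf{ML}^{\mathrm{as}}\setminus\mathbf{ML}^r$. Finally, by (K6) the logics $\Lambda$ and $\mathbf{ML}^{\mathrm{as}}$ have the same finite frames, so the conjecture would follow if $\Lambda$ had the finite model property.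

We use (K1), (K4), (K5) and (K6) without proof; (K2) and (K3) serve only as motivation.

\section{Results}\label{sec:results}

Let $p,q,d$ be variables, put $r:=\neg p\wedge\neg q\wedge\neg d$, and let $\alpha$ be the conjunction of
\begin{gather*}
\neg(p\wedge q),\qquad \neg(p\wedge d),\qquad \neg(q\wedge d),\\
p\to\neg\Diamond p\wedge\neg\Diamond d,\qquad q\to\neg\Diamond q,\qquad d\to\neg\Diamond p,\qquad r\to\Diamond p\wedge\Diamond d .
\end{gather*}
Put
\[
\varphi:=\neg\big([*]\alpha\wedge\langle *\rangle p\big).
\]
Let $P,Q,D,C$ be the sets of points at which $p,q,d,r$ are true. Since $[*]$ and $\langle *\rangle$ are the universal modalities, a frame $(W,R)$ of diameter at most two refutes $\varphi$ iff it has a \emph{$\varphi$-partition}: a decomposition of $W$ into pairwise disjoint, possibly empty sets $P,Q,D,C$ such that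
\begin{itemize}
\item[(P1)] $P\neq\emptyset$;
\item[(P2)] $R$ has no pair in $P\times P$, $P\times D$, $D\times P$ or $Q\times Q$;
\item[(P3)] every point of $C$ sees $P$ and sees $D$.
\end{itemize}

\begin{theorem}\label{thm:main}
$\varphi\in\mathbf{ML}^{\mathrm{as}}$ but $\varphi\notin\Lambda$. Hence $\Lambda\subsetneq\mathbf{ML}^{\mathrm{as}}$, and the conjecture is false.
\end{theorem}

The next theorem describes the gap between the two logics.

\begin{theorem}\label{thm:gap}
\begin{enumerate}
\item[(1)] The formula $\varphi$ does not belong to the normal logic obtained by adding to $\Lambda$ all $\chi_F\in\mathbf{ML}^{\mathrm{as}}$ with $F$ any finite frame, all first-order definable formulas in $\mathbf{ML}^{\mathrm{as}}$, and all formulas in $\mathbf{ML}^{\mathrm{as}}$ that define purely universal frame conditions.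
\item[(2)] There are $2^{\aleph_0}$ normal logics $L$ with $\Lambda\subseteq L\subsetneq\Lambda+\varphi\subseteq\mathbf{ML}^{\mathrm{as}}$.
\item[(3)] No normal logic $L$ with $\Lambda\subseteq L\subsetneq\mathbf{ML}^{\mathrm{as}}$ is complete for its finite frames. In particular, $\Lambda$ lacks the finite model property.
\end{enumerate}
\end{theorem}

A bounded morphism onto a finite frame $F$ labels each point by an element of $F$ in such a way that the label of a point determines the set of labels that it sees. A $\varphi$-partition only restricts this set: a point of $P$ may or may not see $Q$. Allowing this freedom in characteristic formulas repairs the conjecture.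

\begin{definition}\label{def:nd}
A \emph{nondeterministic frame} is a pair $(K,\mathcal T)$ with $K$ a finite nonempty set of \emph{labels} and $\mathcal T\subseteq K\times 2^K$. Take distinct variables $p_i$ $(i\in K)$ and put
\[
\alpha_{\mathcal T}:=\bigvee_{(i,S)\in\mathcal T}\Big(p_i\wedge\bigwedge_{j\in K\setminus\{i\}}\neg p_j\wedge\bigwedge_{j\in S}\Diamond p_j\wedge\bigwedge_{j\in K\setminus S}\neg\Diamond p_j\Big),
\]
\[
\chi_{\mathcal T}:=\neg\Big([*]\alpha_{\mathcal T}\wedge\bigwedge_{i\in K}\langle *\rangle p_i\Big).
\]
A \emph{$\mathcal T$-labeling} of a frame $(W,R)$ is a surjective map $\lambda\colon W\to K$ such that $(\lambda(x),\lambda[R(x)])\in\mathcal T$ for all $x\in W$.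
\end{definition}

\begin{lemma}\label{lem:labeling}
A frame $H$ of diameter at most two refutes $\chi_{\mathcal T}$ iff it has a $\mathcal T$-labeling.
\end{lemma}

\begin{proof}
Suppose that $\chi_{\mathcal T}$ is false at some point under some valuation. Then $\alpha_{\mathcal T}$ is true at all points and each $p_i$ is true somewhere. At every point $y$ exactly one of the variables $p_i$ is true; let $\lambda(y)$ be its index. The map $\lambda$ is surjective, and $\Diamond p_j$ is true at $y$ iff $j\in\lambda[R(y)]$. So the disjunct of $\alpha_{\mathcal T}$ that is true at $y$ belongs to the pair $(\lambda(y),\lambda[R(y)])$, which therefore lies in $\mathcal T$. Conversely, given a $\mathcal T$-labeling $\lambda$, make $p_i$ true exactly on $\lambda^{-1}(i)$. The disjunct for $(\lambda(y),\lambda[R(y)])$ is true at $y$ and each $p_i$ is true somewhere, so $\chi_{\mathcal T}$ is false at every point.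
\end{proof}

A finite frame $F$ is the case $\mathcal T=\{(i,R(i)): i\in F\}$. Then $\alpha_{\mathcal T}$ and $\alpha_F$ both say that exactly one $p_i$ is true and that, for this $i$, $\Diamond p_j$ is true iff $iRj$; so $\chi_{\mathcal T}$ and $\chi_F$ are equivalent in $\mathbf K$. A $\mathcal T$-labeling is then a surjective bounded morphism onto $F$, and Lemma~\ref{lem:labeling} gives~\eqref{eq:chi}.

\begin{theorem}\label{thm:repair}
$\mathbf{ML}^{\mathrm{as}}$ is the normal logic generated by $\mathbf{ML}^r$ together with all formulas $\chi_{\mathcal T}\in\mathbf{ML}^{\mathrm{as}}$, where $(K,\mathcal T)$ ranges over nondeterministic frames.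
\end{theorem}

We make no claim about whether $\mathbf{ML}^{\mathrm{as}}$ itself has the finite model property.

Section~\ref{sec:idea} explains the choice of $\varphi$ on a three-point frame. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:random} and~\ref{sec:frames}, Theorem~\ref{thm:gap} in Section~\ref{sec:gap} and Theorem~\ref{thm:repair} in Section~\ref{sec:repair}.

\section{A three-point frame and an infinite chain}\label{sec:idea}

To show $\varphi\notin\Lambda$ we look for a frame that validates $\Lambda$ and refutes $\varphi$. By (K6) it must be infinite. It validates $\mathbf{ML}^r$ as soon as it is countable and has a central point (Lemma~\ref{lem:central}), and by~\eqref{eq:chi} and Example~\ref{ex:point} it validates $\Xi^{\mathrm{as}}$ as soon as its only finite image is the reflexive point. On the other hand, a refutation of a formula involves finitely many variables, so it colors the frame with finitely many colors. We therefore need a frame that a coloring can fold onto finitely many colors but a bounded morphism cannot.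

Let $G$ be the frame with distinct points $c,\delta,x_0,x_1,x_2,\dots$ in which $c$ sees every point and
\begin{equation}\label{eq:chain}
R(\delta)=\{c,\delta\},\qquad R(x_0)=\{c\},\qquad R(x_{n+1})=\{c,x_n\}\quad(n\ge0).
\end{equation}
The point $c$ is central. For $k\ge0$ let $G_k\in\mathcal C$ be the restriction of $G$ to $\{c,\delta,x_0,\dots,x_k\}$.

\subsection*{Why random frames do not map onto $G_0$}

Suppose $(W,R)\twoheadrightarrow G_0$, and let $P,D,C$ be the preimages of $x_0,\delta,c$. Since $x_0$ sees neither $x_0$ nor $\delta$, there is no edge in $P\times P$ or $P\times D$; since $\delta$ does not see $x_0$, there is no edge in $D\times P$; since $c$ sees $x_0$ and $\delta$, every point of $C$ sees $P$ and $D$. This is a $\varphi$-partition with $Q=\emptyset$. The following count, made precise in Section~\ref{sec:random}, shows why a random frame on $n$ points has none. Let $\ell=\log_2 n$.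

Condition (P3) forces $P$ and $D$ to be large. If a set $S$ has $\gamma\ell$ points with $\gamma<1$, then a given point outside $S$ fails to see $S$ with probability $n^{-\gamma}$, so about $n^{1-\gamma}$ points fail to see $S$. For $S=D$ these points can only lie in $P$, which has no internal edges and is therefore of logarithmic size. For $S=P$ they can only lie in $D$; but about half of them or more are seen by $P$, and $P$ does not see $D$. So neither $P$ nor $D$ can have size $\gamma\ell$ with $\gamma<1$.

Condition (P2) prevents $P$ and $D$ from both being large. Choosing subsets $P'\subseteq P$ and $D'\subseteq D$ of size $s$ can be done in at most $n^{2s}=2^{2s\ell}$ ways, and $3s^2$ bits must vanish. The expected number of such pairs is at most $2^{s(2\ell-3s)}$, which is small once $s=\gamma\ell$ with $\gamma>2/3$.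

Any $\gamma$ strictly between $2/3$ and $1$ gives a contradiction; we take $\gamma=3/4$. The set $D$ creates this gap. For $P$ alone the corresponding bound is $n^s2^{-s^2}=2^{s(\ell-s)}$, which becomes small only at $s\approx\ell$, the very size that (P3) demands.

\subsection*{The chain}

The count survives a further set $Q$ of points that are exempt from (P3), provided that $Q$ has no internal edges: then $Q$ has logarithmic size and cannot absorb $n^{1-\gamma}$ exceptional points. This makes room for a chain whose points alternate between $P$ and $Q$:
\[
\begin{array}{ccccccccc}
x_0&\leftarrow&x_1&\leftarrow&x_2&\leftarrow&x_3&\leftarrow&\cdots\\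
P&&Q&&P&&Q&&
\end{array}
\]

\begin{lemma}\label{lem:refute}
The frames $G$ and $G_k$ $(k\ge 0)$ refute $\varphi$.
\end{lemma}

\begin{proof}
Let $P$ and $Q$ consist of the $x_n$ with $n$ even and with $n$ odd, and let $D=\{\delta\}$, $C=\{c\}$. Then $x_0\in P$. By~\eqref{eq:chain}, a point of $P$ sees only $c$ and possibly a point of $Q$; a point of $Q$ sees only $c$ and a point of $P$; and $\delta$ sees only $c$ and $\delta$. The point $c$ sees $x_0$ and $\delta$. So (P1)--(P3) hold.
\end{proof}

Once we know that $\varphi\in\mathbf{ML}^{\mathrm{as}}$, it follows that $\chi_{G_k}\in\Xi^{\mathrm{as}}$ for all $k$: a frame of diameter at most two that refutes $\chi_{G_k}$ maps onto $G_k$ and hence refutes $\varphi$. So $\Xi^{\mathrm{as}}$ forbids the frames $G_k$ one at a time, whereas $\varphi$ forbids all of them at once, and their union $G$ with them.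

The coloring identifies $x_0$ and $x_2$. Let us see by hand that a bounded morphism $f$ on $G$ cannot do so without collapsing everything. Write $z'$ for $f(z)$. If $x_0'=x_2'$, then $\{c'\}=R(x_0')=R(x_2')=\{c',x_1'\}$, so $x_1'=c'$. Then the image $R(c')$ of $f$ equals $R(x_1')=\{c',x_0'\}$, and it contains $\delta'$. If $\delta'=x_0'$, then $\{c',\delta'\}=R(\delta')=R(x_0')=\{c'\}$; so $\delta'=c'$ in either case, and $R(c')=R(\delta')=\{c'\}$. The image is a single point.

Here $\delta$ plays its second role. In $G$ with $\delta$ removed, the map that sends the $x_n$ with $n$ even to $x_0$ and all other points to $c$ is a bounded morphism onto the two-point restriction of $G$ to $\{c,x_0\}$.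

\section{The formula $\varphi$ is almost surely valid}\label{sec:random}

Let $R$ be uniformly random on $W=\{1,\dots,n\}$ and $\ell=\log_2 n$. We use two standard tools. If a random variable $X$ takes nonnegative integer values, then $\Pr(X\ge1)\le \mathrm{E}X$. If $X$ is binomial with mean $\mu$, then the Chernoff bound gives $\Pr(X\le\mu/2)\le e^{-\mu/8}$. The lemma isolates three properties of random frames that do not mention the partition: sets without internal edges are small, small sets are missed by many points, and the edge-free pattern of (P2) has no large instance.

\begin{lemma}\label{lem:random}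
Each of the following holds almost surely.
\begin{itemize}
\item[(E1)] Every $S\subseteq W$ with $R\cap(S\times S)=\emptyset$ has $|S|\le2\ell$.
\item[(E2)] For every nonempty $S\subseteq W$ with $|S|\le\frac34\ell$ there are more than $4\ell$ points $y\notin S$ such that $y$ does not see $S$ but some point of $S$ sees $y$.
\item[(E3)] There are no disjoint $P',D'\subseteq W$ of size exactly $\lceil\frac34\ell\rceil$ such that $R$ has no pair in $P'\times P'$, $P'\times D'$ or $D'\times P'$.
\end{itemize}
\end{lemma}

\begin{proof}
(E1) Let $s=\lfloor2\ell\rfloor+1$, so that $\ell<s/2$. A given set of size $s$ has no internal edge with probability $2^{-s^2}$, loops included. The expected number of such sets of size $s$ is at most $n^s2^{-s^2}=2^{s(\ell-s)}\le2^{-s^2/2}\to0$. Subsets of a set without internal edges have no internal edges, so if no such set has size $s$, none has larger size.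

(E2) There are many sets $S$, so for each of them the failure probability must be very small; this is where the Chernoff bound is needed. Fix $S$ with $1\le|S|=s\le\frac34\ell$. For $y\notin S$ the event in question depends on the $2s$ bits in $(\{y\}\times S)\cup(S\times\{y\})$ and has probability
\[
2^{-s}(1-2^{-s})\ge 2^{-s-1}\ge\tfrac12 n^{-3/4}.
\]
For different $y$ these sets of bits are disjoint, so the number $X_S$ of good points $y$ is binomial. For large $n$ we have $n-s\ge n/2$, so its mean satisfies $\mu\ge\frac14n^{1/4}$, and $\mu/2\ge\frac18n^{1/4}>4\ell$. Hence $\Pr(X_S\le4\ell)\le e^{-\mu/8}\le\exp(-n^{1/4}/32)$. The number of sets $S$ is at most $\ell\,n^{3\ell/4}=\ell\,2^{3\ell^2/4}\le2^{\ell^2}$ for large $n$, and $2^{\ell^2}\exp(-n^{1/4}/32)\to0$ because $\ell^2=o(n^{1/4})$.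

(E3) Let $s=\lceil\frac34\ell\rceil$. For disjoint $P',D'$ the three products are disjoint sets of $s^2$ bits each. Since $3s\ge\frac94\ell$, the expected number of pairs is at most $n^{2s}2^{-3s^2}=2^{s(2\ell-3s)}\le2^{-s\ell/4}\to0$.
\end{proof}

\begin{proposition}\label{prop:as}
$\varphi\in\mathbf{ML}^{\mathrm{as}}$.
\end{proposition}

\begin{proof}
Almost surely the frame has diameter at most two and satisfies (E1)--(E3). It suffices to show that such a frame has no $\varphi$-partition when $n>4\ell$. Suppose that $P,Q,D,C$ is one. By (P2) and (E1), $|P|\le2\ell$ and $|Q|\le2\ell$.

\emph{We have $|P|>\frac34\ell$.} Otherwise, as $P\ne\emptyset$, property (E2) with $S=P$ gives more than $4\ell$ points $y\notin P$ that do not see $P$ but are seen by a point of $P$. Such a $y$ is not in $C$, since points of $C$ see $P$, and not in $D$, since no point of $P$ sees $D$. So all these points lie in $Q$, contradicting $|Q|\le 2\ell$.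

\emph{We have $|D|>\frac34\ell$.} If $D=\emptyset$, then $C=\emptyset$ by (P3), and $n=|P|+|Q|\le4\ell$, which is false. If $1\le|D|\le\frac34\ell$, then (E2) with $S=D$ gives more than $4\ell$ points outside $D$ that do not see $D$. They are not in $C$, so they lie in $P\cup Q$, which has at most $4\ell$ elements; this is a contradiction.

Hence $|P|,|D|\ge\lceil\frac34\ell\rceil$, and subsets $P'\subseteq P$, $D'\subseteq D$ of exactly this size contradict (E3) by (P2).
\end{proof}

\begin{remark}
Condition (P1) cannot be dropped, since $D=W$ and $P=Q=C=\emptyset$ satisfy (P2) and (P3) in every frame. Nor can the condition on $Q\times Q$: without it one could take $P=\{x\}$ for an irreflexive point $x$ and $Q=W\setminus\{x\}$. The requirement in (E2) that $S$ sees $y$ is used only for $S=P$, where it excludes $y\in D$; it is needed because nothing bounds the size of $D$ from above.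
\end{remark}

\section{Infinite frames for $\Lambda$}\label{sec:frames}

We have no description of $\mathbf{ML}^r$ other than its definition, so the way to show that a frame validates $\mathbf{ML}^r$ is to obtain it as an image of $F^r$. A bounded morphism from $F^r$ must be defined at every point, whatever its edges to the points treated earlier. A central point is a value that is compatible with all edges. Below, ``countable'' includes ``finite''.

\begin{lemma}\label{lem:central}
If $H$ is a countable frame with a central point $c$, then $F^r\twoheadrightarrow H$. Hence $H\models\mathbf{ML}^r$.
\end{lemma}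

\begin{proof}
Enumerate the points of $F^r$ and of $H$. We build an increasing chain of maps $f$ from finite subsets of $F^r$ to $H$, each a homomorphism on its domain, starting from the empty map and using steps of two kinds.
\begin{itemize}
\item[(i)] Let $z$ be the first point of $F^r$ outside the domain, and put $f(z)=c$. Every edge between $z$ and a point $u$ of the new domain goes to an edge, because $c$ sees and is seen by $f(u)$, also when $u=z$.
\item[(ii)] Let $x$ be in the domain $U$ of $f$ and $y\in R(f(x))$. The extension property with $A=\emptyset$, $B=\{x\}$ and no loop gives $z\notin U$ whose only edge within $U\cup\{z\}$ is $xRz$. Put $f(z)=y$. The one new edge goes to the edge $f(x)Ry$.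
\end{itemize}
At stage $m=1,2,\dots$ perform one step (i), and then a step (ii) for each of the finitely many pairs $(x,y)$ with $x$ in the domain after this step (i), $y$ among the first $m$ points of $H$, and $f(x)Ry$. The union $f$ is defined on all of $F^r$ by the steps (i), it is a homomorphism, and it satisfies the back condition because every pair $(x,y)$ with $f(x)Ry$ is treated at some stage. It is onto: some $z$ has $f(z)=c$, and $f[R(z)]=R(c)$ is all of $H$.
\end{proof}

For instance, $F^r\twoheadrightarrow G_0$, so $\chi_{G_0}\in\mathbf{ML}^{\mathrm{as}}\setminus\mathbf{ML}^r$, which illustrates the strict inclusion in (K1).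

The next lemma is the general form of the computation with $x_0$ and $x_2$. It uses only the successor sets of $c$, $\delta$ and the $x_n$, and we state it so that it also covers the extensions of $G$ needed in Section~\ref{sec:gap}. Call a frame $H$ a \emph{chain frame} if it is countable, has a central point $c$, and contains points $\delta,x_0,x_1,\dots$ satisfying~\eqref{eq:chain}. The frame $G$ is a chain frame.

\begin{lemma}\label{lem:rigid}
Let $H$ be a chain frame and $f\colon H\to F$ a surjective bounded morphism onto a frame $F$ with more than one point. Then $f(x_0),f(x_1),\dots$ are pairwise distinct, so $F$ is infinite.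
\end{lemma}

\begin{proof}
Write $z'$ for $f(z)$. Since $c$ sees all points of $H$, the set $R(c')$ is all of $F$, so $R(c')\neq\{c'\}$. By~\eqref{eq:chain},
\[
R(\delta')=\{c',\delta'\},\qquad R(x_0')=\{c'\},\qquad R(x_{n+1}')=\{c',x_n'\}.
\]
We have $\delta'\ne c'$, since otherwise $R(c')=R(\delta')=\{c'\}$.

We want to read off $x_n'$ from $R(x_{n+1}')$, and for this we need $x_n'\neq c'$. We prove the stronger claim $x_n'\notin\{c',\delta'\}$ by induction on $n$. Both $c'$ and $\delta'$ see $\delta'$, so it suffices to show that $x_n'$ does not see $\delta'$. For $n=0$ this holds as $\delta'\ne c'$. For $n+1$ it holds as $\delta'\neq c'$ and, by the induction hypothesis, $\delta'\ne x_n'$.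

Consequently $R(x_0')\setminus\{c'\}=\emptyset$ and $R(x_{n+1}')\setminus\{c'\}=\{x_n'\}$. Suppose that $x_m'=x_n'$ with $m<n$, and take $m$ minimal. If $m=0$, then $\emptyset=\{x_{n-1}'\}$, which is absurd. If $m>0$, then $x_{m-1}'=x_{n-1}'$, contradicting minimality.
\end{proof}

\begin{proposition}\label{prop:chain}
A chain frame $H$ validates $\mathbf{ML}^r$ and every $\chi_F\in\mathbf{ML}^{\mathrm{as}}$ with $F$ a finite frame. In particular, $H\models\Lambda$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:central} gives $H\models\mathbf{ML}^r$. Let $F$ be finite with $\chi_F\in\mathbf{ML}^{\mathrm{as}}$. As $H$ has diameter at most two, by~\eqref{eq:chi} it suffices to show that $H$ does not map onto $F$. If $F$ has more than one point, this is Lemma~\ref{lem:rigid}. If $F$ has one point, then it is irreflexive by Example~\ref{ex:point}, and a bounded morphism sends the loop at $c$ to a loop. Thus the normal logic of formulas valid in $H$ contains $\mathbf{ML}^r\cup\Xi^{\mathrm{as}}$, and hence $\Lambda$.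
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:as} gives $\varphi\in\mathbf{ML}^{\mathrm{as}}$. By Proposition~\ref{prop:chain} and Lemma~\ref{lem:refute}, $G\models\Lambda$ and $G\not\models\varphi$, so $\varphi\notin\Lambda$. Together with $\Lambda\subseteq\mathbf{ML}^{\mathrm{as}}$ this gives $\Lambda\subsetneq\mathbf{ML}^{\mathrm{as}}$.
\end{proof}

\begin{remark}
The frames $G_k$ show the same phenomenon in finite terms. The proof of Lemma~\ref{lem:rigid}, run for $n\le k$, shows that a bounded morphism from $G_k$ onto a frame with more than one point is injective, hence an isomorphism. So $G_k$ validates $\mathbf{ML}^r$ and every $\chi_F\in\Xi^{\mathrm{as}}$ with $F\not\cong G_k$. A derivation of $\varphi$ would use finitely many axioms from $\Xi^{\mathrm{as}}$; for large $k$ the frame $G_k$ validates all of them and still refutes $\varphi$.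
\end{remark}

\section{The logics between $\Lambda$ and $\mathbf{ML}^{\mathrm{as}}$}\label{sec:gap}

In this section we prove Theorem~\ref{thm:gap}.

\subsection*{Part (1)}

By Proposition~\ref{prop:chain}, $G$ validates $\Lambda$ and all $\chi_F\in\mathbf{ML}^{\mathrm{as}}$ with $F$ finite. The first-order definable formulas in $\mathbf{ML}^{\mathrm{as}}$ lie in $\mathbf{ML}^r$ by (K4), so $G$ validates them; those that define purely universal conditions are valid in all frames by (K5). Hence $G$ validates the logic in part (1), and $G\not\models\varphi$.

\subsection*{Part (2)}

We need infinitely many consequences of $\varphi$ that are independent over $\Lambda$: each should be refuted in a frame for $\Lambda$ of its own and valid in the frames of the others and in $G$. We mark one position of the chain by a new point and write a formula that forbids this marker.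

For even $i\ge2$ let $H_i$ be $G$ with one more point $y$, where $R(y)=\{c,x_0,x_i\}$ and $y$ is seen by $c$ only. Then $H_i$ is a chain frame, so $H_i\models\Lambda$ by Proposition~\ref{prop:chain}. The point $y$ is the only point with exactly three successors. We take $i$ even so that $y$ can be put into $Q$.

A finite set of labels can name the points $x_0,\dots,x_i$ individually, but it must fold the rest of the chain, and it does so by parity. Let $K_i=\{\mathsf c,\mathsf d,\mathsf y,\mathsf u,\mathsf v,0,1,\dots,i\}$, let $\mathcal T_i$ consist of the pairs $(a,S)$ in the following table, and put $\varphi_i:=\chi_{\mathcal T_i}$.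
\[
\begin{array}{c|c}
\text{label } a&\text{set } S \text{ of labels seen}\\ \hline
\mathsf c& K_i\\
\mathsf d&\{\mathsf c,\mathsf d\}\\
\mathsf y&\{\mathsf c,0,i\}\\
0&\{\mathsf c\}\\
m\ \ (1\le m\le i)&\{\mathsf c,m-1\}\\
\mathsf v&\{\mathsf c,i\}\ \text{ or }\ \{\mathsf c,\mathsf u\}\\
\mathsf u&\{\mathsf c,\mathsf v\}
\end{array}
\]

\begin{lemma}\label{lem:indep}
Let $i,j\ge2$ be even with $i\ne j$. Then
\begin{enumerate}
\item[(a)] $\varphi_i\in\mathbf K+\varphi$;
\item[(b)] $H_i\not\models\varphi_i$;
\item[(c)] $H_j\models\varphi_i$ and $G\models\varphi_i$.
\end{enumerate}
\end{lemma}

\begin{proof}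
(a) Call $0,2,\dots,i,\mathsf u$ the \emph{$p$-labels} and $1,3,\dots,i-1,\mathsf v,\mathsf y$ the \emph{$q$-labels}. Let $\sigma$ substitute for $p$ the disjunction of the variables $p_a$ over the $p$-labels $a$, for $q$ the disjunction over the $q$-labels, and $p_{\mathsf d}$ for $d$. Suppose that $\alpha_{\mathcal T_i}$ is true at a point of some model, by the disjunct for $(a,S)$. Then $p_a$ is the only label variable true there, so at most one of $\sigma(p),\sigma(q),\sigma(d)$ is true, and $a$ determines which. Also $\Diamond\sigma(p)$ is true iff $S$ contains a $p$-label, $\Diamond\sigma(q)$ iff $S$ contains a $q$-label, and $\Diamond\sigma(d)$ iff $\mathsf d\in S$. We read the table, recalling that $i$ is even.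
\begin{itemize}
\item If $a$ is a $p$-label, then $S$ is $\{\mathsf c\}$, $\{\mathsf c,m-1\}$ with $m-1$ odd, or $\{\mathsf c,\mathsf v\}$; it contains no $p$-label and not $\mathsf d$.
\item If $a$ is a $q$-label, then $S$ is $\{\mathsf c,m-1\}$ with $m-1$ even, $\{\mathsf c,i\}$, $\{\mathsf c,\mathsf u\}$ or $\{\mathsf c,0,i\}$; it contains no $q$-label.
\item If $a=\mathsf d$, then $S=\{\mathsf c,\mathsf d\}$ contains no $p$-label.
\item If $\sigma(r)$ is true, then $a=\mathsf c$, and $S=K_i$ contains $0$ and $\mathsf d$.
\end{itemize}
So $\alpha_{\mathcal T_i}\to\sigma(\alpha)$ is valid in all frames. Then $[*]\alpha_{\mathcal T_i}\to[*]\sigma(\alpha)$ and $\langle *\rangle p_0\to\langle *\rangle\sigma(p)$ are valid in all frames, hence so is $\sigma(\varphi)\to\varphi_i$, which therefore lies in $\mathbf K$.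

(b) Label $c,\delta,y$ by $\mathsf c,\mathsf d,\mathsf y$, and $x_n$ by $n$ for $n\le i$; for $n>i$ label $x_n$ by $\mathsf v$ if $n$ is odd and by $\mathsf u$ if $n$ is even. All labels occur, so $c$ sees $K_i$. The points $\delta$, $y$ and $x_0,\dots,x_i$ see the sets in their rows. The point $x_{i+1}$ has label $\mathsf v$ and sees $\{\mathsf c,i\}$; a later $x_n$ sees $\{\mathsf c,\mathsf v\}$ if $n$ is even and $\{\mathsf c,\mathsf u\}$ if $n$ is odd. This is a $\mathcal T_i$-labeling, and Lemma~\ref{lem:labeling} applies.

(c) Let $H$ be $H_j$ or $G$, and suppose that $H$ has a $\mathcal T_i$-labeling; recall that all labels occur. A point labeled $\mathsf c$ sees all $i+6\ge8$ labels, and every point other than $c$ has at most three successors, so $c$ is the unique point labeled $\mathsf c$. A point labeled $0$ then has successor set $\{c\}$, so $x_0$ is the unique point labeled $0$. Inductively, for $1\le m\le i$, a point labeled $m$ has successor set $\{c,x_{m-1}\}$, so $x_m$ is the unique point labeled $m$. A point labeled $\mathsf y$ therefore has successor set $\{c,x_0,x_i\}$, of size three. In $G$ no point has exactly three successors, and in $H_j$ only $y$ does, with $R(y)=\{c,x_0,x_j\}$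 and $j\neq i$. So $H$ has no $\mathcal T_i$-labeling, and $H\models\varphi_i$ by Lemma~\ref{lem:labeling}.
\end{proof}

For a set $I$ of even numbers $\ge2$ let $L_I:=\Lambda+\{\varphi_i:i\in I\}$. By Lemma~\ref{lem:indep}(a) and Proposition~\ref{prop:as}, $\Lambda\subseteq L_I\subseteq\Lambda+\varphi\subseteq\mathbf{ML}^{\mathrm{as}}$. By (c), $G\models L_I$, while $G\not\models\varphi$; so $L_I\neq\Lambda+\varphi$. If $j\notin I$, then $H_j\models L_I$ by (c) and $H_j\not\models\varphi_j$ by (b), so $\varphi_j\notin L_I$. Thus $\varphi_j\in L_I$ iff $j\in I$, and $I\mapsto L_I$ is injective. This gives $2^{\aleph_0}$ logics, and there cannot be more, since there are only countably many formulas.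

\subsection*{Part (3)}

Let $\Lambda\subseteq L\subsetneq\mathbf{ML}^{\mathrm{as}}$ and pick $\psi\in\mathbf{ML}^{\mathrm{as}}\setminus L$. A finite frame that validates $L$ validates $\mathbf{ML}^r\cup\Xi^{\mathrm{as}}$, and hence $\psi$ by (K6). So $\psi$ is valid in all finite frames of $L$ but $\psi\notin L$. By Theorem~\ref{thm:main} this applies to $L=\Lambda$, which completes the proof of Theorem~\ref{thm:gap}.

\section{Axiomatization by nondeterministic frames}\label{sec:repair}

The frame $G$ does not escape the axioms of Theorem~\ref{thm:repair}.

\begin{example}
Let $K=\{\mathsf c,\mathsf d,\mathsf p,\mathsf q\}$ and let $\mathcal T$ consist of $(\mathsf c,K)$, $(\mathsf d,\{\mathsf c,\mathsf d\})$, $(\mathsf q,\{\mathsf c,\mathsf p\})$, $(\mathsf p,\{\mathsf c\})$ and $(\mathsf p,\{\mathsf c,\mathsf q\})$. The partition of $G$ in the proof of Lemma~\ref{lem:refute} is a $\mathcal T$-labeling; the two pairs for $\mathsf p$ serve $x_0$ and the points $x_2,x_4,\dots$. Every $\mathcal T$-labeling of a frame is a $\varphi$-partition, so $\chi_{\mathcal T}\in\mathbf{ML}^{\mathrm{as}}$ by Proposition~\ref{prop:as}, and $G\not\models\chi_{\mathcal T}$.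
\end{example}

The same happens for every formula $\psi$. Label each point of a model by the set of subformulas of $\psi$ that are true at it. There are finitely many labels, and two points with the same label may see different sets of labels, so the labeling need not be a bounded morphism onto a finite frame. It is, however, a labeling for a nondeterministic frame that depends only on $\psi$ and on the set of labels that occur, and any labeling for this nondeterministic frame reproduces the truth values of the subformulas.

We use two textbook facts. First, if $L$ is a normal logic and $\psi\notin L$, then the canonical model of $L$ makes every member of $L$ true at every point and makes $\psi$ false at some point $x$. Second, the submodel generated by $x$, that is, the restriction to the points reachable from $x$ in finitely many steps, gives every formula the same truth value at each of its points as the original model.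

\begin{proof}[Proof of Theorem~\ref{thm:repair}]
Let $L$ be the logic generated by the stated axioms. By (K1) and the normality of $\mathbf{ML}^{\mathrm{as}}$ we have $L\subseteq\mathbf{ML}^{\mathrm{as}}$. For the converse let $\psi\in\mathbf{ML}^{\mathrm{as}}$. We may assume that $\psi$ is built from variables by $\neg$, $\wedge$ and $\Box$. Let $\Sigma$ be the finite set of its subformulas. For $i\subseteq\Sigma$ and $S\subseteq2^\Sigma$ call $(i,S)$ \emph{coherent} if the following hold whenever the formula on the left lies in $\Sigma$:
\begin{itemize}
\item $\neg\tau\in i$ iff $\tau\notin i$;
\item $\tau\wedge\rho\in i$ iff $\tau\in i$ and $\rho\in i$;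
\item $\Box\tau\in i$ iff $\tau\in j$ for all $j\in S$.
\end{itemize}
For nonempty $K\subseteq2^\Sigma$ let $\mathcal T_K$ be the set of coherent pairs $(i,S)$ with $i\in K$ and $S\subseteq K$.

\medskip
\emph{Step 1: if some $i_0\in K$ omits $\psi$, then $\chi_{\mathcal T_K}\in L$.} Let $H$ be a frame of diameter at most two that refutes $\chi_{\mathcal T_K}$, and let $\lambda$ be a $\mathcal T_K$-labeling of $H$, given by Lemma~\ref{lem:labeling}. Make each variable $t\in\Sigma$ true at $z$ iff $t\in\lambda(z)$. We show by induction on $\tau\in\Sigma$ that $\tau$ is true at $z$ iff $\tau\in\lambda(z)$. For variables this is the definition, and for $\neg$ and $\wedge$ it follows from the first two clauses of coherence of $(\lambda(z),\lambda[R(z)])$. The formula $\Box\tau$ is true at $z$ iff $\tau\in\lambda(w)$ for all $w\in R(z)$, iff $\tau\in j$ for all $j\in\lambda[R(z)]$, iff $\Box\tau\in\lambda(z)$ by the third clause. As $\lambda$ is surjective, some point has label $i_0$, and $\psi$ is false there. So every frame of diameter at most two that validates $\psi$ validates $\chi_{\mathcal T_K}$. A random frame almost surely has diameter at most two and validates $\psi$; hence $\chi_{\mathcal T_K}\in\mathbf{ML}^{\mathrm{as}}$,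 and it is one of the axioms of $L$.

\medskip
\emph{Step 2: $\psi\in L$.} Suppose not. Let $M$ be the submodel of the canonical model of $L$ generated by a point $x$ at which $\psi$ is false. Every member of $L$ is true at every point of $M$. The frame of $M$ need not validate $L$, so Lemma~\ref{lem:labeling} is of no use here; instead we define the labels by formulas and use closure of $L$ under substitution.

For a point $z$ of $M$ let $\lambda(z)$ be the set of formulas in $\Sigma$ that are true at $z$, and let $K$ be the set of values of $\lambda$ on $M$. The label $\lambda(x)\in K$ omits $\psi$, so $\chi_{\mathcal T_K}\in L$ by Step~1. For $i\in K$ put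
\[
\theta_i:=\bigwedge_{\tau\in i}\tau\wedge\bigwedge_{\tau\in\Sigma\setminus i}\neg\tau ,
\]
so that $\theta_i$ is true at $z$ iff $\lambda(z)=i$, and let $\sigma$ substitute $\theta_i$ for $p_i$. For each point $z$ of $M$, the pair $(\lambda(z),\lambda[R(z)])$ is coherent by the truth conditions of $\neg,\wedge,\Box$, and it lies in $\mathcal T_K$. Moreover $\Diamond\theta_j$ is true at $z$ iff $j\in\lambda[R(z)]$. So the disjunct of $\sigma(\alpha_{\mathcal T_K})$ for this pair is true at $z$. Thus $\sigma(\alpha_{\mathcal T_K})$ is true at all points of $M$, and $[*]\sigma(\alpha_{\mathcal T_K})$ is true at $x$.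

It remains to see that $\langle *\rangle\theta_i$ is true at $x$ for each $i\in K$. Since $M$ is generated by $x$, a point with label $i$ is reachable from $x$ in some number $m\ge0$ of steps, so $\Diamond^m\theta_i$ is true at $x$. To reduce $m$ to at most two we use $\mathbf{ML}^r$. In $F^r$, which has diameter at most two, if $\Diamond^m p$ is true at a point then $p$ is true somewhere, so $\langle *\rangle p$ is true at every point. Hence $\Diamond^mp\to\langle *\rangle p$ lies in $\mathbf{ML}^r\subseteq L$, its instance $\Diamond^m\theta_i\to\langle *\rangle\theta_i$ is true at $x$, and so is $\langle *\rangle\theta_i$.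

Therefore $\sigma(\chi_{\mathcal T_K})$ is false at $x$, although it belongs to $L$. This contradiction shows $\psi\in L$.
\end{proof}

In the inclusion $\mathbf{ML}^{\mathrm{as}}\subseteq L$, the axioms from $\mathbf{ML}^r$ were used only through the formulas $\Diamond^mp\to\langle *\rangle p$.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{The modal logic of almost sure frame validities in the finite},
\texttt{http://lpcs.math.msu.su/rus/ml/2020.11.12\_Goranko\_slides.pdf}

\end{thebibliography}
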